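# Leopoldt's conjecture for the fields $\prod_i(x-a_i)=1$

## The table of units $\alpha_j-a_i$ and its matrix of logarithms

Let $n\ge 2$. For a tuple $a=(a_1,\dots,a_n)$ put
$$P_a(x)=\prod_{i=1}^n(x-a_i),\qquad f_a(x)=P_a(x)-1,$$
and let $\alpha_1,\dots,\alpha_n$ be the roots of $f_a$, with multiplicity, in some algebraically closed field. The object on which everything turns is the square table of the $n^2$ numbers $u_{ji}=\alpha_j-a_i$. Multiplying along a row evaluates $P_a$ at $\alpha_j$; multiplying along a column evaluates $\prod_j(x-\alpha_j)=f_a$ at $a_i$, up to sign: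
$$\prod_i(\alpha_j-a_i)=P_a(\alpha_j)=1,\qquad \prod_j(\alpha_j-a_i)=(-1)^nf_a(a_i)=(-1)^{n+1}. \tag{1}$$
If the $a_i$ are integral (in $\mathbf Z$, or in $\mathbf Z_p$), so are the $\alpha_j$, and by (1) every entry of the table is a unit.

Fix a prime $p$ and recall the $p$-adic logarithm. Let $\overline{\mathbf Z}_p$ be the ring of integers of $\overline{\mathbf Q}_p$. If $|w|<1$, then $\log(1+w)=\sum_{m\ge1}(-1)^{m-1}w^m/m$ converges. If $u$ is any unit of $\overline{\mathbf Z}_p$, some power $u^m$ with $m\ge1$ satisfies $|u^m-1|<1$, and one puts $\log_pu=\frac1m\log(u^m)$. This is a well-defined homomorphism to the additive group. If $E/\mathbf Q_p$ is finite and $u\in\mathcal O_E^\times$, then $\log_pu\in E$. The kernel of $\log_p$ on $\mathcal O_E^\times$ is finite, because $\log_p$ is injective on the finite-index subgroup $1+p^2\mathcal O_E$; being a finite group, the kernel consists of roots of unity. If $p$ is odd, then $v_p(m)\le m-2$ for $m\ge2$, and so for $z\in\mathbf Z_p$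
$$\log_p(1+pz)\equiv pz \pmod{p^2},\qquad \log_p(1+p^2z)\in p^2\mathbf Z_p,\qquad \log_p(\mathbf Z_p^\times)\subset p\mathbf Z_p; \tag{2}$$
the last inclusion holds because $u^{p-1}\in1+p\mathbf Z_p$ and $\log_pu=\frac1{p-1}\log_p(u^{p-1})$. For example, $3^5=243=1+2\cdot 11^2$, so $\log_{11}3=\frac15\log_{11}(243)\equiv0\pmod{11^2}$.

For $a\in\mathbf Z_p^n$ let
$$L(a)=\bigl(\log_p(\alpha_j-a_i)\bigr)_{1\le j,i\le n}\qquad(\text{row } j,\ \text{column } i).$$
Since $\log_p(\pm1)=0$, relation (1) says that **all row sums and all column sums of $L(a)$ are zero**. So the rank of $L(a)$ is at most $n-1$.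

The construction is to move $a$ along a line and watch $L(a)$. Write $J$ for the all-ones $n\times n$ matrix, $I$ for the identity, $\mathbf 1$ for the all-ones column vector. Two computations will be made.

* Replace $a$ by $(1+p\tau)a$, with $\tau$ an integer. When $f_a$ has $n$ distinct roots mod $p$, the matrix $\frac1pL$ modulo $p$ turns out to be $M+\tau N$ with $N=J-nS$ and $S$ explicit.
* Over $\mathbf C$, let $a=b+Tc$ and let $T$ run $k$ times around a large circle. The matrix of complex logarithms changes by $2\pi\sqrt{-1}\,k$ times $J-nI$, up to a permutation of the rows.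

In both cases the starting matrix is unknown, but the direction in which it moves has rank $n-1$. The determinant of an $(n-1)\times(n-1)$ block is then a polynomial in $\tau$ (or $k$), and its top coefficient does not see the starting matrix at all.

## What the rank of $L(a)$ decides

**Definition (Leopoldt's conjecture at $p$).** A number field $K$ with $r$ real embeddings and $s$ pairs of complex embeddings satisfies Leopoldt's conjecture at $p$ if the $p$-adic regulator of its unit group is nonzero. Equivalently, the closure of the image of $\mathcal O_K^\times$ in $\prod_{v\mid p}\mathcal O_{K_v}^\times$ has $\mathbf Z_p$-rank $r+s-1$.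

For $K$ totally real of degree $n$, with embeddings $\sigma_1,\dots,\sigma_n$ into $\overline{\mathbf Q}_p$ and fundamental units $\eta_1,\dots,\eta_{n-1}$, the regulator is $\det(\log_p\sigma_j(\eta_i))_{i,j\le n-1}$ up to sign. Since $\sum_j\log_p\sigma_j(\eta_i)=\log_p(\pm1)=0$, the choice of the omitted embedding only affects the sign.

*Example.* Let $K$ be real quadratic with fundamental unit $\varepsilon$. The regulator is $\pm\log_p\sigma(\varepsilon)$, which is nonzero because $\varepsilon$ is not a root of unity. So real quadratic fields satisfy Leopoldt at every $p$. For $n\ge3$ one needs several logarithms to be linearly independent over $\mathbf Q_p$, and multiplicative independence of the units does not by itself give this.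

**Definition (admissible).** Let $n\ge3$. A choice of distinct integers $a_1,\dots,a_n$ is admissible if (i) $f_a$ is irreducible over $\mathbf Q$; (ii) $K=\mathbf Q(\alpha)$, $f_a(\alpha)=0$, is totally real; (iii) the Galois group of $f_a$ is $S_n$; (iv) $p$ splits completely in $K$.

*Example.* In the next section we check that $(1,2,8)$ is admissible for $p=11$.

The question comes from "Persiflage: Math Blog Posts" (http://math.uchicago.edu/~fcale/papers/blog.pdf). There one starts from such a field $K$, *assumed* to satisfy Leopoldt at $p$, and deforms pairs of factors, $(x-a_i)(x-a_j)\mapsto(x-a_i)(x-a_j)+u$ with $u$ a large positive integer that is $p$-adically small. This produces infinitely many $S_n$-fields of any signature $(r,s)$ with $r+2s=n$ whose $p$-adic regulator at a chosen set of $r+s-1$ primes above $p$ is nonzero. The source then asks, as an open question, whether the assumption can be proved directly: can one choose the $a_i$ so that the field of $\prod(x-a_i)-1=0$ satisfies Leopoldt at $p$? The answer is yes.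

**Theorem A.** For each $n\ge3$ there is $p_0(n)$ such that for every prime $p\ge p_0(n)$ there is an admissible $(a_i)$ with $K$ satisfying Leopoldt at $p$. Moreover one can arrange that $\det(\log_p(\alpha_j-a_i))_{i,j\le n-1}$ has valuation exactly $n-1$, the least possible. More precisely, let $p>n$ and let $\bar a\in\mathbf F_p^n$ have distinct coordinates with $f_{\bar a}$ split over $\mathbf F_p$ with distinct roots. Then among the $p^n$ lifts of $\bar a$ modulo $p^2$, a proportion at least $1-\frac{n-1}p$ has this property (that the determinant has valuation exactly $n-1$).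

**Theorem B.** Let $n\ge2$, $p$ any prime, $b,c\in\mathbf Z^n$ with the $c_i$ distinct. For all but finitely many $T\in\mathbf Z$, $f_{b+Tc}$ is irreducible over $\mathbf Q$ and defines a totally real field satisfying Leopoldt at $p$.

**Theorem C.** Let $n\ge2$ and $p$ any prime.

1. All but $O_{n,p}(H^{n-1})$ of the $a\in\mathbf Z^n\cap[-H,H]^n$ have: the $a_i$ distinct, $f_a$ irreducible, $K$ totally real, and $K$ satisfies Leopoldt at $p$. All but $O_{n,p}(H^{n-1/2}\log H)$ have in addition Galois group $S_n$.
2. For $n\ge3$ the following are equivalent: (a) some distinct integers $a_i$ satisfy (iv); (b) some $a\in\mathbf Z_p^n$ has $f_a$ with $n$ distinct roots in $\mathbf Q_p$; (c) some admissible $a$ has $K$ satisfying Leopoldt at $p$. If they hold, $\gg H^n$ tuples $a\in\mathbf Z^n\cap[-H,H]^n$ are admissible, and all but $O(H^{n-1})$ of the admissible ones satisfy Leopoldt at $p$.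

(As usual, $O(\cdot)$ is for $H\ge2$ and $\gg$ is for $H$ large.) The link with the table is the following criterion.

**Lemma 1.** Let $K$ be totally real of degree $n$, with embeddings $\sigma_1,\dots,\sigma_n:K\to\overline{\mathbf Q}_p$, and let $\varepsilon_1,\dots,\varepsilon_{n-1}$ be units. If $(\log_p\sigma_j(\varepsilon_i))_{j\le n,\,i\le n-1}$ has rank $n-1$, then $K$ satisfies Leopoldt at $p$, and the $\varepsilon_i$ generate a finite-index subgroup of $\mathcal O_K^\times$.

*Proof.* The map $\log:\prod_{v\mid p}\mathcal O_{K_v}^\times\to\prod_{v\mid p}K_v=K\otimes\mathbf Q_p$ is a continuous homomorphism with finite kernel. Let $\mathcal E$ be the closure of $\mathcal O_K^\times$ in the compact group on the left. Then $\log\mathcal E$ is the closure of $\log\mathcal O_K^\times$, that is, the $\mathbf Z_p$-span of the logarithms of any set of generators of $\mathcal O_K^\times$, and $\mathcal E$ and $\log\mathcal E$ have the same $\mathbf Z_p$-rank. By Dirichlet, $\mathcal O_K^\times/\{\pm1\}\cong\mathbf Z^{n-1}$, so the rank is at most $n-1$.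

Under $(K\otimes\mathbf Q_p)\otimes_{\mathbf Q_p}\overline{\mathbf Q}_p\cong\overline{\mathbf Q}_p^{\,n}$ the vector $\log\varepsilon_i$ becomes $(\log_p\sigma_j(\varepsilon_i))_j$. By hypothesis these $n-1$ vectors are linearly independent over $\overline{\mathbf Q}_p$, so the $\log\varepsilon_i$ are linearly independent over $\mathbf Q_p$, and the rank is at least $n-1$. Finally, a relation $\prod\varepsilon_i^{k_i}=1$ gives $\sum k_i\log\varepsilon_i=0$, so all $k_i=0$: the $\varepsilon_i$ generate a free group of rank $n-1$, which has finite index. $\square$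

For $K=\mathbf Q(\alpha)$ and $\varepsilon_i=\alpha-a_i$ the matrix in Lemma 1 is $L(a)$ with its last column removed. So **if $f_a$ is irreducible with $n$ real roots and some $(n-1)\times(n-1)$ minor of the first $n-1$ columns of $L(a)$ is nonzero, then $K$ satisfies Leopoldt at $p$**.

## Quadratic tables, and the tuple $(1,2,8)$ at $p=11$

**The case $n=2$.** With $d=a_1-a_2$ and $u=\alpha_1-a_1$ we have $u(u+d)=1$, so $\alpha_1-a_2=1/u$. By (1),
$$L(a)=\begin{pmatrix}\lambda&-\lambda\\-\lambda&\lambda\end{pmatrix},\qquad \lambda=\log_pu .$$
The only thing to know is whether $\lambda\ne0$.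

**The case $n=3$: small primes.** To work modulo $p$ we want $\bar a\in\mathbf F_p^n$ with distinct coordinates such that $f_{\bar a}$ splits with distinct roots. By (1) no root equals any $\bar a_i$, so the coordinates and the roots are $2n$ different elements: such $\bar a$ can exist only if $p\ge2n$. For $n=3$ this excludes $p=2,3,5$.

For $p=7$ there is none either. The three coordinates and three roots fill all of $\mathbf F_7$ but one element, which we translate to $0$. The polynomials $P_{\bar a}$ and $f_{\bar a}$ differ only in their constant terms, so the coordinates and the roots have the same sum and the same sum of squares. Over all of $\mathbf F_7^\times$ both of these total $0$, so each is $0$ for the coordinates alone. Hence $P_{\bar a}=x^3-c$ and $f_{\bar a}=x^3-(c+1)$, where $c$ and $c+1$ must both be nonzero cubes in $\mathbf F_7$, i.e. both $\pm1$. This is impossible.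

**The case $n=3$, $p=11$.** Take $a=(1,2,8)$, so $f_a=x^3-11x^2+26x-17$. Modulo $11$ it is $x^3+4x-6$, with roots $3,9,10$.

*It is admissible.* It has no root mod $2$ (it is $x^3+x^2+1$ there), so it is irreducible. We have $f_a(1)=f_a(2)=f_a(8)=-1$, while $f_a(3/2)=\frac{13}8-1>0$ and $f_a(9)=55>0$, so there are three real roots. The discriminant is
$$121\cdot676-4\cdot17576-4\cdot1331\cdot17-27\cdot289+18\cdot11\cdot26\cdot17=697=17\cdot41,$$
not a square, so the group is $S_3$. The prime $11$ splits completely because $f_a$ has three distinct roots mod $11$.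

*Its logarithms.* Lifting the roots to modulus $121$ gives $58,\,-2,\,76$, so modulo $121$ the table is
$$(u_{ji})\equiv\begin{pmatrix}57&56&50\\-3&-4&-10\\75&74&68\end{pmatrix}.$$
Write $u^{10}=1+11q(u)$. By (2), $\frac1{11}\log_{11}u=\frac1{110}\log_{11}(u^{10})\equiv-q(u)\pmod{11}$. The function $q$ mod $11$ satisfies $q(uv)=q(u)+q(v)$, $q(-1)=0$ and $q(u+11t)=q(u)-t/u$. From $2^{10}=1+11\cdot93$, $3^5\equiv1$, $5^5\equiv100$, $7^5\equiv-12\pmod{121}$ one gets $q(2)=5$, $q(3)=0$, $q(5)=7$, $q(7)=2$. For instance $q(19)=q(8)-\frac18=15-7=8$, so $q(57)=q(3)+q(19)=8$. In the same way $q(37)=1$ and $q(17)=3$, and the result is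
$$\tfrac1{11}L(a)\equiv M=\begin{pmatrix}3&5&3\\0&1&10\\8&5&9\end{pmatrix}\pmod{11}.$$
All rows and columns sum to $0$ mod $11$, as they must. The upper left $2\times2$ minor is $3\ne0$, so the corresponding determinant of logarithms has $11$-adic valuation exactly $2$, and by Lemma 1 this cubic field satisfies Leopoldt at $11$.

This calculation also shows the difficulty in general. The entries of $M$ are Fermat quotients $q(u)$, for which we have no formula as $n$ and $p$ vary.

## Real logarithms for widely spaced $a_i$, and why they do not help at $p$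

A sensible first attempt is to copy the argument that works for real logarithms. It needs the size of the roots for large parameters. We prove the estimate over $\mathbf C$, because it returns later.

**Lemma 2 (roots near infinity).** Let $b,c\in\mathbf C^n$ with the $c_i$ distinct. There is $r>0$ such that for $|T|>1/r$ the polynomial $f_{b+Tc}$ has $n$ distinct roots $\tilde A_j(T)=b_j+Tc_j+w_j(1/T)$, where $w_j$ is holomorphic on $|\eta|<r$ and $w_j(\eta)=\eta^{n-1}\bigl(\prod_{i\ne j}(c_j-c_i)^{-1}+O(\eta)\bigr)$. Consequently $\tilde U_{ji}=\tilde A_j-b_i-Tc_i$ satisfies, as $|T|\to\infty$,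
$$\tilde U_{ji}\sim T(c_j-c_i)\ (i\ne j),\qquad \tilde U_{jj}\sim T^{-(n-1)}\prod_{i\ne j}(c_j-c_i)^{-1}.$$

*Proof.* Put $\eta=1/T$ and $x=b_j+Tc_j+w$. Then $x-b_j-Tc_j=w$, and for $i\ne j$ we have $x-b_i-Tc_i=T\bigl(c_j-c_i+\eta(b_j-b_i)+\eta w\bigr)$. So $\prod_i(x-b_i-Tc_i)=1$ becomes
$$w\prod_{i\ne j}\bigl(c_j-c_i+\eta(b_j-b_i)+\eta w\bigr)=\eta^{n-1}.$$
At $(\eta,w)=(0,0)$ the $w$-derivative of the left side is $\prod_{i\ne j}(c_j-c_i)\ne0$. The implicit function theorem gives a holomorphic solution $w_j$ with $w_j(0)=0$, and dividing by the product gives its leading term. For $r$ small the $\tilde A_j$ are distinct, since $\tilde A_j-\tilde A_i\sim T(c_j-c_i)$. The asymptotics of $\tilde U_{ji}$ follow. $\square$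

Take $b,c\in\mathbf Z^n$ and $T\to+\infty$ real. By Lemma 2, the matrix of real logarithms is
$$\bigl(\log|\tilde U_{ji}|\bigr)=\log T\cdot(J-nI)+O(1),$$
because the off-diagonal entries are $\log T+O(1)$ and the diagonal ones are $-(n-1)\log T+O(1)$. So an $(n-1)\times(n-1)$ minor is $(\log T)^{n-1}$ times the corresponding minor of $J-nI$, plus $O((\log T)^{n-2})$. The minors of $J-nI$ are nonzero (Lemma 3 below), so for large $T$ the real regulator of the $\alpha-a_i$ is nonzero.

The attempt stops when one replaces $\log|\cdot|$ by $\log_p$. The argument lives on one entry being much smaller than the others. But for $T\in\mathbf Z_p$ all entries $\alpha_j-a_i$ are $p$-adic units by (1), so no entry dominates; and $\log_p$ is not continuous for the real absolute value, so the real asymptotics say nothing about it.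

What survives is the algebraic shape (unknown bounded matrix) $+$ (large parameter) $\times$ (matrix with nonzero minors). We only need the parameter to be a variable of a polynomial. If $D(\tau)=\det(M'+\tau N')$ with $M',N'$ of size $n-1$, the coefficient of $\tau^{n-1}$ is $\det N'$, whatever $M'$ is. For large $p$ the role of $\log T$ will be played by $\tau\in\mathbf F_p$; for all $p$, by the number $k$ of turns of a loop around $T=\infty$ in $\mathbf C$. Here is the fact about minors that serves both.

**Lemma 3.** Over a field, let $N$ be an $n\times n$ matrix with $\mathbf 1^TN=0$ and $\ker N$ spanned by $\mathbf 1$. Then every $(n-1)\times(n-1)$ minor of $N$ is nonzero. This applies to $N=J-nS$ if $n\ne0$ in the field, $S$ is invertible, $S\mathbf 1=\mathbf 1$ and $\mathbf 1^TS=\mathbf 1^T$.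

*Proof.* Delete row $k$ and column $l$. Let $w$ be in the kernel of the resulting matrix, and extend it by $0$ in position $l$ to a vector $v$. All entries of $Nv$ except possibly the $k$-th vanish. They sum to $\mathbf 1^TNv=0$, so the $k$-th vanishes too. Thus $Nv=0$ and $v$ is a multiple of $\mathbf 1$; as $v_l=0$, $v=0$. So the submatrix is invertible.

For $N=J-nS$: $N\mathbf 1=n\mathbf 1-n\mathbf 1=0$ and $\mathbf 1^TN=n\mathbf 1^T-n\mathbf 1^T=0$. If $Nv=0$ and $s=\sum v_i$, then $nSv=Jv=s\mathbf 1=S(s\mathbf 1)$. Since $S$ is invertible, $nv=s\mathbf 1$, so $v=(s/n)\mathbf 1$. $\square$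

## Irreducibility, real roots and Galois group $S_n$ by congruences and spacing

This section deals with conditions (i)–(iii), and with the existence of a split $\bar a$ mod $p$.

**Lemma 4.** If the $a_i$ are distinct integers, $f_a$ is irreducible over $\mathbf Q$.

*Proof.* Otherwise, by Gauss, $f_a=gh$ with $g,h\in\mathbf Z[x]$ monic of degree between $1$ and $n-1$. Then $g(a_i)h(a_i)=-1$ with both factors integers, so $g(a_i)=-h(a_i)$ for all $i$. So $g+h$ has degree $<n$ and $n$ zeros, hence $g=-h$, which is impossible as both are monic. $\square$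

**Lemma 5.** If the integers $a_i$ have pairwise differences $\ge4$ in absolute value, then $f_a$ has $n$ real roots.

*Proof.* Order $a_1<\dots<a_n$, put $x_0=a_1-2$ and $x_k=a_k+2$ for $1\le k\le n$; these increase. For every $i$ and $k$ we have $|x_k-a_i|\ge2$, so $|P_a(x_k)|\ge2^n>1$, and $f_a(x_k)$ has the sign of $P_a(x_k)$, namely $(-1)^{n-k}$. This gives $n$ sign changes. $\square$

**Lemma 6.** Let $n\ge2$. There is $\ell_0(n)>n$ such that for every prime $\ell\ge\ell_0(n)$ and every cycle type $C$ in $S_n$ there are distinct $a_1,\dots,a_n\in\mathbf F_\ell$ with $f_a\in\mathbf F_\ell[x]$ squarefree and with irreducible factors of degrees given by $C$.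

The task is to find a polynomial $h$ and a value $y_0$ such that $h-y_0$ splits and $h-y_0-1$ has type $C$. The example above has this form: over $\mathbf F_{11}$ take $h=x^3-7x=x^3+4x$, with $h-5$ split with roots $1,2,8$ and $h-6$ split with roots $3,9,10$. In general we take $h=x^n-bx$, treat $y_0$ as a variable $y$, and show that $h-y$ and $h-y-1$ behave independently.

*Proof.* Let $\ell>\max(n,n(n-2)+1)$, $k=\mathbf F_\ell$, $h=x^n-bx$ with $b\in k^\times$.

**Step 1: critical values.** This finds the ramification of $h$. The critical points are the $\theta\in\bar k$ with $\theta^{n-1}=b/n$. There are $n-1$ of them since $\ell\nmid n-1$; all are nonzero, and $h''(\theta)=n(n-1)\theta^{n-2}\ne0$. The critical values are $h(\theta)=\theta(\theta^{n-1}-b)=-\frac{(n-1)b}n\theta$, which are distinct. Let $B$ be the set of these. Every $v\in B$ satisfies $v^{n-1}=\kappa b^n$ with $\kappa=\frac1n\bigl(-\frac{n-1}n\bigr)^{n-1}\in k^\times$, which depends only on $n$ and $\ell$.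

**Step 2: choice of $b$.** This makes the ramification of $h-y$ and $h-(y+1)$ disjoint. Suppose $v,v+1\in B$. Then $(v+1)^{n-1}=v^{n-1}=\kappa b^n$. The first equation has degree $n-2$ in $v$ with leading coefficient $n-1\ne0$, so at most $n-2$ solutions, and each $v$ allows at most $n$ values of $b$. So at most $n(n-2)<\ell-1$ values of $b\in k^\times$ are bad. Fix $b$ with $B\cap(B-1)=\emptyset$.

**Step 3: geometric Galois groups.** Let $\Omega_1,\Omega_2$ be the splitting fields of $h(x)-y$ and $h(x)-(y+1)$ over $\bar k(y)$. Both polynomials are irreducible, being of degree one in $y$ with constant leading coefficient in $y$. Both are separable. The Galois groups have order prime to $\ell$ (as $\ell\nmid n!$), so all ramification is tame and inertia groups are cyclic. Among finite places, $\Omega_1$ is ramified exactly at $B$. Over a point of $B$ exactly one point of the fibre of $h$ is critical, with $h''\ne0$ there, so the ramification indices in the fibre are $2,1,\dots,1$. The orbits of inertia on the roots have these indices as lengths, so inertia is generated by a transposition.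 The same holds for $\Omega_2$ at $B-1$.

A Galois extension of $\bar k(y)$ of degree $d$, tame and ramified at most over $\infty$, is trivial: Riemann–Hurwitz gives $2g-2\le-2d+(d-1)$, and $2g-2\ge-2$ forces $d=1$. Now the inertia groups over finite points generate a normal subgroup of $\operatorname{Gal}(\Omega_1/\bar k(y))$, whose fixed field is ramified at most over $\infty$, hence is $\bar k(y)$. So $\operatorname{Gal}(\Omega_1/\bar k(y))$ is generated by transpositions. It is transitive, so the graph on the $n$ roots with these transpositions as edges is connected, and the group is $S_n$. The same holds for $\Omega_2$. Finally $\Omega_1\cap\Omega_2$ is Galois over $\bar k(y)$ and could only ramify, among finite places, in $B\cap(B-1)=\emptyset$. So it is $\bar k(y)$, and $\operatorname{Gal}(\Omega_1\Omega_2/\bar k(y))=S_n\times S_n$.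

**Step 4: descent to $k$.** Let $F$ be the splitting field of $(h-y)(h-y-1)$ over $k(y)$. Its Galois group embeds in $S_n\times S_n$ and contains the geometric group $\operatorname{Gal}(F\bar k/\bar k(y))=S_n\times S_n$. So the two are equal, and $k$ is algebraically closed in $F$.

**Step 5: Chebotarev.** This produces $y_0$. By the Chebotarev theorem for function fields (Fried–Jarden, *Field Arithmetic*, Prop. 6.4.8), the number of degree-one places of $k(y)$, unramified in $F$, with Frobenius class $\{1\}\times C$ is $\frac{|C|}{(n!)^2}\ell+O_n(\sqrt\ell)$. (Here $C$ also denotes the conjugacy class.) The constant depends only on $n$, because $[F:k(y)]=(n!)^2$ and, by Riemann–Hurwitz with at most $2n-1$ tame branch points, the genus of $F$ is bounded in terms of $n$. So for $\ell\ge\ell_0(n)$ there are at least two such places, and one of them is finite, $y_0\in k$. Since $F$ is ramified at $B\cup(B-1)$, $y_0$ is not in this set, so $h-y_0$ and $h-y_0-1$ are squarefree, and Frobenius permutes their roots with cycle types $1$ and $C$. Thus $h-y_0=\prod(x-a_i)$ with distinct $a_i\in k$, and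 $f_a=h-y_0-1$ has type $C$. $\square$

**Lemma 7.** Let $n\ge3$, $p$ a prime, and $\ell_1\ne\ell_2$ primes $\ge\ell_0(n)$ different from $p$. There are residue classes mod $\ell_1$ and mod $\ell_2$ such that every tuple of distinct integers $a$ in them has $\operatorname{Gal}(f_a)=S_n$.

*Proof.* By Lemma 6 choose $a$ mod $\ell_1$ with $f_a$ squarefree of type $(n-1,1)$, and $a$ mod $\ell_2$ with $f_a$ squarefree of type $(2,1,\dots,1)$. The Galois group is transitive by Lemma 4. By Dedekind's theorem it contains an $(n-1)$-cycle and a transposition. The $(n-1)$-cycle acts transitively on the roots other than its fixed root, so the group is 2-transitive. Conjugating the transposition then gives all transpositions, so the group is $S_n$. $\square$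

## Scaling by $1+p\tau$: proof of Theorem A

Let $n\ge3$ and $p>n$, so $p$ is odd. Let $\bar a\in\mathbf F_p^n$ have distinct coordinates, with $f_{\bar a}$ split with distinct roots $\bar\alpha_1,\dots,\bar\alpha_n\in\mathbf F_p$.

**Step 1: only $a$ mod $p^2$ matters.** For $a\in\mathbf Z_p^n$ lifting $\bar a$, Hensel's lemma gives roots $\alpha_j(a)\in\mathbf Z_p$ of $f_a$ lifting $\bar\alpha_j$. By (1) the entries $u_{ji}(a)=\alpha_j(a)-a_i$ are in $\mathbf Z_p^\times$, and by (2) $L_{ji}(a)=\log_pu_{ji}(a)\in p\mathbf Z_p$. In particular $\det(L_{ji})_{j,i\le n-1}$ always has valuation at least $n-1$. If $a\equiv a'\pmod{p^2}$, then $f_{a'}(\alpha_j(a))\equiv0\pmod{p^2}$; as $\bar\alpha_j$ is a simple root, $\alpha_j(a)\equiv\alpha_j(a')\pmod{p^2}$. So $u_{ji}(a)/u_{ji}(a')\in1+p^2\mathbf Z_p$, and by (2) $\frac1pL(a)$ mod $p$ depends only on $a$ mod $p^2$.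

**Step 2: how the roots move.** Translating $a$ by a multiple of $\mathbf 1$ translates the roots along with it and leaves the table unchanged, so we need another direction. We scale. Fix a lift $a^0$, and write $\alpha_j=\alpha_j(a^0)$, $u_{ji}=\alpha_j-a_i^0$. For $\tau\in\mathbf Z$ put $a=(1+p\tau)a^0$. Both $\alpha_j(a)$ and $\alpha_j$ lift $\bar\alpha_j$, so $\alpha_j(a)=\alpha_j+p\delta_j$ with $\delta_j\in\mathbf Z_p$, and
$$u_{ji}(a)=u_{ji}+p(\delta_j-\tau a_i^0).$$
Using (1) for $a$ and for $a^0$,
$$1=\prod_i\bigl(u_{ji}+p(\delta_j-\tau a_i^0)\bigr)\equiv1+p\sum_i\frac{\delta_j-\tau a_i^0}{u_{ji}}\pmod{p^2}.$$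
Hence $\delta_jW_j\equiv\tau\sum_ia_i^0/u_{ji}\pmod p$, where
$$W_j=\sum_i\frac1{u_{ji}}=\frac{P_{a^0}'(\alpha_j)}{P_{a^0}(\alpha_j)}=f_{a^0}'(\alpha_j)\not\equiv0\pmod p.$$
Since $a_i^0=\alpha_j-u_{ji}$, we have $\sum_ia_i^0/u_{ji}=\alpha_jW_j-n$. So $\delta_j\equiv\tau(\alpha_j-n/W_j)\pmod p$.

**Step 3: how the logarithms move.** By (2),
$$\tfrac1p\bigl(L_{ji}(a)-L_{ji}(a^0)\bigr)\equiv\frac{\delta_j-\tau a_i^0}{u_{ji}}\equiv\tau\,\frac{u_{ji}-n/W_j}{u_{ji}}=\tau\Bigl(1-\frac n{f_{a^0}'(\alpha_j)u_{ji}}\Bigr)\pmod p.$$
That is, over $\mathbf F_p$,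
$$\tfrac1pL\bigl((1+p\tau)a^0\bigr)\equiv M+\tau N,\qquad M=\tfrac1pL(a^0),\quad N=J-nS,\quad S_{ji}=\frac1{f_{\bar a}'(\bar\alpha_j)(\bar\alpha_j-\bar a_i)}. \tag{3}$$

**Step 4: all $(n-1)$-minors of $N$ are nonzero.** We check the hypotheses of Lemma 3 over $\mathbf F_p$.

* *Row sums.* $\sum_iS_{ji}=W_j/f'_{\bar a}(\bar\alpha_j)=1$ in $\mathbf F_p$, so $S\mathbf 1=\mathbf 1$.
* *Column sums.* The partial fraction identity $\frac1{f_{\bar a}(x)}=\sum_j\frac1{f'_{\bar a}(\bar\alpha_j)(x-\bar\alpha_j)}$ at $x=\bar a_i$, where $f_{\bar a}(\bar a_i)=-1$, reads $-1=-\sum_jS_{ji}$. So $\mathbf 1^TS=\mathbf 1^T$.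
* *Invertibility.* $S$ is an invertible diagonal matrix times the Cauchy matrix $\bigl(1/(\bar\alpha_j-\bar a_i)\bigr)$, whose determinant is $\pm\prod_{j<k}(\bar\alpha_j-\bar\alpha_k)(\bar a_j-\bar a_k)\big/\prod_{j,i}(\bar\alpha_j-\bar a_i)$. It is nonzero, since the $\bar\alpha_j$ are distinct and so are the $\bar a_i$.
* $n\ne0$ in $\mathbf F_p$, since $p>n$.

**Step 5: counting good lifts.** Let a prime denote deletion of the last row and column. Then $D(\tau)=\det(M'+\tau N')\in\mathbf F_p[\tau]$ has $\tau^{n-1}$-coefficient $\det N'\ne0$. So it has degree exactly $n-1<p$ and at most $n-1$ zeros in $\mathbf F_p$. For $a=(1+p\tau)a^0$ we have $p^{-(n-1)}\det L'(a)\equiv D(\tau)\pmod p$, so $v_p(\det L'(a))=n-1$ exactly when $D(\tau)\ne0$. Now $(1+p\tau)a^0\equiv a^0+p\tau\bar a\pmod{p^2}$, and $\bar a\ne0$ because its coordinates are distinct. So the $p^n$ lifts of $\bar a$ mod $p^2$ are partitioned into lines of $p$ elements in direction $\bar a$, and each line contains at most $n-1$ failures. A proportion at least $1-\frac{n-1}p>0$ of the lifts is good, and valuation $n-1$ is the least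 possible by Step 1. This is the last statement of Theorem A.

**Step 6: from a class mod $p^2$ to integers.** Let $p\ge p_0(n):=\ell_0(n)$, so $p>n$. A tuple $\bar a$ as above exists by Lemma 6 with $\ell=p$ and $C$ the type of the identity. Take a good class mod $p^2$ above it, two primes $\ell_1\ne\ell_2$ different from $p$ and $\ge\ell_0(n)$, and the classes of Lemma 7. By the Chinese remainder theorem, adding multiples of $p^2\ell_1\ell_2$, choose integers $a_i$ in these classes with pairwise differences $\ge4$ in absolute value. Then (i) holds by Lemma 4, (ii) by Lemma 5, (iii) by Lemma 7, and (iv) because $f_a$ mod $p$ is a product of distinct linear factors. Moreover $\det(\log_p(\alpha_j-a_i))_{i,j\le n-1}$ has valuation exactly $n-1$, so it is nonzero, and Lemma 1, applied to $\alpha-a_1,\dots,\alpha-a_{n-1}$, shows that $K$ satisfies Leopoldt at $p$. This proves Theorem A. $\blacksquare$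

*Two checks.* For $n=2$, formula (3) gives $N_{11}=1-\frac2{(u+1/u)u}=\frac{u^2-1}{u^2+1}$, since $f'(\alpha_1)=u+1/u$. Directly: from $u+d=1/u$, changing $d$ to $(1+p\tau)d$ and $u$ to $u+p\epsilon$ gives $\epsilon(1+u^{-2})\equiv-\tau d$, so $\epsilon/u\equiv-\tau\frac{du}{u^2+1}=\tau\frac{u^2-1}{u^2+1}$, because $du=1-u^2$.

For $(1,2,8)$ at $p=11$: $f'$ takes the values $9,5,7$ at $3,9,10$, and modulo $11$
$$(u_{ji})=\begin{pmatrix}2&1&6\\8&7&1\\9&8&2\end{pmatrix},\quad S=\begin{pmatrix}8&5&10\\8&6&9\\7&1&4\end{pmatrix},\quad N=J-3S=\begin{pmatrix}10&8&4\\10&5&7\\2&9&0\end{pmatrix}.$$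
Rows and columns of $S$ sum to $1$, those of $N$ to $0$. With $M$ from the earlier section,
$$D(\tau)=(3+10\tau)(1+5\tau)-(5+8\tau)(10\tau)\equiv3\tau^2+8\tau+3\pmod{11},$$
with top coefficient $3=\det N'$. Its discriminant is $28\equiv6$, a nonsquare mod $11$, so on this line there is no failure at all.

**Remark (index).** For the fields of Theorem A with $v_p(\det)=n-1$, let $m$ be the index of $\langle-1,\alpha-a_1,\dots,\alpha-a_{n-1}\rangle$ in $\mathcal O_K^\times$. Then $\det L'=\pm m\cdot R$ with $R$ the $p$-adic regulator of the full unit group, and $v_p(R)\ge n-1$ since all logarithms lie in $p\mathbf Z_p$. So $v_p(R)=n-1$ and $p\nmid m$.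

## Squared minors as a locally analytic function of $a$

Now let $n\ge2$ and let $p$ be any prime. The computation mod $p^2$ is not available in general: a split $\bar a$ needs $p\ge2n$, as we saw, and $D$ could vanish on all of $\mathbf F_p$ if $p\le n-1$. Instead we treat the minors as $p$-adic analytic functions on $\mathbf Z_p^n$. The roots of $f_a$ are not analytic in $a$ where they collide, so one must first find a combination of minors that is.

Let $L^{(k)}$ be $L$ with row $k$ and column $n$ deleted, and set
$$\Phi(a)=\sum_{k=1}^n\bigl(\det L^{(k)}(a)\bigr)^2 .$$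
Reordering the roots permutes the rows of $L$, hence permutes the minors up to sign, so $\Phi(a)$ is well defined. The column sums of $L(a)$ vanish, so the $\det L^{(k)}$ agree up to sign and
$$\Phi=n\,(\det L^{(n)})^2. \tag{4}$$
If the $a_i$ are distinct integers, $f_a$ has $n$ real roots and $\Phi(a)\ne0$, then $K$ satisfies Leopoldt at $p$ by Lemmas 4 and 1.

*Example.* For $n=2$ we have $\Phi=2\lambda^2$ with $\lambda=\log_pu$ and $u-1/u=-d$. Suppose $\iota\in\mathbf Z_p$ with $\iota^2=-1$. At $d=-2\iota$ the two roots collide, at $u=\iota$. Near there, write $u=\iota e^\lambda$; then $-d=\iota(e^\lambda+e^{-\lambda})$, that is,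
$$\tfrac{\iota d}2-1=\tfrac{\lambda^2}{2}+\tfrac{\lambda^4}{24}+\cdots.$$
So $\lambda^2$ is a power series in $\frac{\iota d}2-1$, while $\lambda$ behaves like a square root. This is why $\Phi$ uses squares.

**Lemma 8.** $\Phi$ is locally analytic on $\mathbf Z_p^n$: near each $a^0\in\mathbf Z_p^n$ it is given by a convergent power series in $a-a^0$ with coefficients in a finite extension $E$ of $\mathbf Q_p$.

*Proof.* **Step 1: separate the clusters of roots.** Let $f_{a^0}=\prod_r(x-\beta_r)^{m_r}$ with distinct $\beta_r\in\mathcal O_E$. Consider the multiplication map $(g_r)_r\mapsto\prod_rg_r$ on tuples of monic polynomials of degrees $m_r$. Its derivative at $g_r=(x-\beta_r)^{m_r}$ is $(h_r)_r\mapsto\sum_rh_r\prod_{s\ne r}g_s$ with $\deg h_r<m_r$. It is injective: if the sum is $0$, then $g_r$ divides $h_r\prod_{s\ne r}g_s$, hence divides $h_r$, so $h_r=0$. Source and target both have dimension $n$, so it is invertible. By the analytic inverse function theorem, near $a^0$ we have $f_a=\prod_rg_r(a;x)$ with $g_r$ monic of degree $m_r$, coefficients analytic in $a$, and $g_r(a^0;x)=(x-\beta_r)^{m_r}$.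 Let $e_{r,k}(a)$ be the $k$-th elementary symmetric function of the numbers (root of $g_r(a;\cdot)$) $-\beta_r$. It is analytic in $a$ and vanishes at $a^0$. The numbers themselves are bounded by $\max_k|e_{r,k}(a)|^{1/k}$, so the roots of $g_r(a;\cdot)$ tend to $\beta_r$ as $a\to a^0$.

**Step 2: expand before symmetrizing.** Index variables so that $x_j=\beta_{r(j)}+z_j$, with each $r$ occurring $m_r$ times, and put $a=a^0+y$. Since $\beta_r-a_i^0$ is a unit by (1), for $|z_j|,|y_i|<1$ we have
$$\log_p(x_j-a_i)=\log_p(\beta_{r(j)}-a_i^0)+\log\Bigl(1+\frac{z_j-y_i}{\beta_{r(j)}-a_i^0}\Bigr).$$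
The coefficients in total degree $m\ge1$ are bounded by $|1/m|\le m$. So $G(y,z)$, the expression defining $\Phi$ with $\alpha_j$ replaced by $x_j$, is a power series whose coefficient of $y^\kappa z^\lambda$ is bounded by $C\rho^{|\kappa|+|\lambda|}$ for some $\rho>1$ and $C$; in the nonarchimedean setting such bounds pass to sums and products.

**Step 3: symmetrize.** $G$ is invariant under permuting the $z_j$ within each block of equal $r(j)$, because this permutes rows, and the sum over all $k$ of squared minors does not notice. Fix $\kappa$ and $d$. The part of the coefficient of $y^\kappa$ that is homogeneous of degree $d$ in $z$ is a block-symmetric polynomial. After dividing by a scalar of $E$ of largest coefficient size, the fundamental theorem on symmetric polynomials over $\mathcal O_E$ writes it as a polynomial in the blockwise elementary symmetric functions $e_{r,k}$, with coefficients bounded by $C\rho^{|\kappa|+d}$. A monomial $e^\nu$ in it has weight $d\le n|\nu|$. So the resulting series in $y$ and $e$ converges when $|y|<\rho^{-1}$ and $|e|<\rho^{-n}$. For $a$ close to $a^0$,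 substitute the power series $e_{r,k}(a)$, which have no constant term. The result is a convergent power series in $y=a-a^0$. Its value is $G$ at the actual $z_j$, which is $\Phi(a)$. $\square$

## A loop around $T=\infty$: proof of Theorem B

Lemma 8 leaves the possibility that $\Phi$ vanishes identically somewhere. The following excludes it on every line with distinct slopes. A vanishing analytic function gives an identity of formal power series, and such an identity can be carried from $\mathbf Q_p$ to $\mathbf C$, where $T$ can go around infinity.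

**Proposition 9.** Let $b,c\in\mathbf Z_p^n$ with the $c_i$ distinct, and let $T_0\in\mathbf Z_p$. Then $T\mapsto\Phi(b+Tc)$ does not vanish identically on any neighbourhood of $T_0$ in $\mathbf Z_p$.

*Proof.* Let $\Delta(T)=\operatorname{disc}_xf_{b+Tc}$, a polynomial in $T$.

**Step 1: $\Delta$ is not the zero polynomial.** Choose any field embedding $\mathbf Q_p\to\mathbf C$; one exists because $\overline{\mathbf Q}_p$ and $\mathbf C$ are algebraically closed fields of characteristic $0$ of the same uncountable cardinality, hence isomorphic. By Lemma 2 for the images of $b,c$, the image of $f_{b+Tc}$ has $n$ distinct roots for complex $T$ with $|T|$ large. So the image of $\Delta$ is not zero.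

**Step 2: a formal identity over $E$.** Suppose $\Phi(b+Tc)=0$ for all $T$ near $T_0$. Choose $T_1\in\mathbf Z_p$ near $T_0$ with $\Delta(T_1)\ne0$, and a finite extension $E$ of $\mathbf Q_p$ containing the roots of $f_{b+T_1c}$. These are simple, so near $T_1$ the roots are convergent power series $\alpha_j(T)\in E[[T-T_1]]$. With $u_{ji}=\alpha_j-b_i-Tc_i$ and $\lambda_{ji}=\log_pu_{ji}(T_1)\in E$,
$$L_{ji}(T)=\lambda_{ji}+\log\Bigl(1+\frac{u_{ji}(T)-u_{ji}(T_1)}{u_{ji}(T_1)}\Bigr)\in E[[T-T_1]],$$
and this converges near $T_1$ to $\log_pu_{ji}(T)$. By (4), $\det L^{(n)}(T)=0$ for all $T\in\mathbf Z_p$ near $T_1$, hence as a formal power series.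

**Step 3: transfer to $\mathbf C$.** Choose a field embedding $E\to\mathbf C$ and apply it to all coefficients. Keep the notation $b_i,c_i,T_1$ for the images. The series $\alpha_j$ become formal roots $A_j\in\mathbf C[[T-T_1]]$ of $\prod_i(x-b_i-Tc_i)-1$. Since $\Delta(T_1)\ne0$, a formal root is determined by its constant term, and the complex implicit function theorem gives a convergent one; so the $A_j$ converge near $T_1$. Put $U_{ji}=A_j-b_i-Tc_i$. Then $\prod_iU_{ji}=1$, so no $U_{ji}$ vanishes. The images $\ell_{ji}$ of the $L_{ji}$ are a constant plus $\log\bigl(1+\frac{U_{ji}-U_{ji}(T_1)}{U_{ji}(T_1)}\bigr)$, hence are convergent germs with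
$$d\ell_{ji}=\frac{dU_{ji}}{U_{ji}},\qquad \det(\ell_{ji})_{j,i\le n-1}=0. \tag{5}$$
The numbers $\lambda_{ji}$ have become arbitrary-looking constants; we shall not need them.

**Step 4: winding numbers at infinity.** By Lemma 2 there are single-valued roots $\tilde A_j$ for $|T|>1/r$, with $\tilde U_{ji}\sim T(c_j-c_i)$ for $i\ne j$ and $\tilde U_{jj}\sim T^{-(n-1)}\prod_{i\ne j}(c_j-c_i)^{-1}$. So on a large circle $|T|=\rho$, traversed once counterclockwise, the winding number of $\tilde U_{ji}$ about $0$ is $1$ for $i\ne j$ and $1-n$ for $i=j$: it is the $(j,i)$ entry of $m=J-nI$.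

**Step 5: monodromy.** Continue the germs along a path in $\mathbf C\setminus\{\Delta=0\}$ from $T_1$ to a point $T_2$ with $|T_2|=\rho$. The roots continue, since they stay simple; $\prod_iU_{ji}=1$ persists, so the $U_{ji}$ stay nonzero and the $\ell_{ji}$ continue as primitives of $dU_{ji}/U_{ji}$; relation (5) persists. At $T_2$, $A_j$ has become $\tilde A_{\pi(j)}$ for some permutation $\pi$. The circle avoids $\{\Delta=0\}$. Continuing $k$ times around it returns every $\tilde A_{\pi(j)}$ to itself and replaces $\ell_{ji}$ by $\ell_{ji}+2\pi\sqrt{-1}\,k\,m_{\pi(j)i}$. Hence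
$$\det\bigl(\ell_{ji}+2\pi\sqrt{-1}\,k\,m_{\pi(j)i}\bigr)_{j,i\le n-1}=0\qquad(k=0,1,2,\dots).$$
At $T_2$ the left side is a polynomial in $k$ with infinitely many zeros, so it is the zero polynomial. But its $k^{n-1}$-coefficient is $(2\pi\sqrt{-1})^{n-1}\det(m_{\pi(j)i})_{j,i\le n-1}$, which up to sign and the factor $(2\pi\sqrt{-1})^{n-1}$ is the minor of $J-nI$ with row $\pi(n)$ and column $n$ deleted. By Lemma 3 with $S=I$ it is nonzero, a contradiction. $\square$

**Proof of Theorem B.** By Lemma 8, $T\mapsto\Phi(b+Tc)$ is locally a convergent power series on $\mathbf Z_p$, and by Proposition 9 it is not identically zero near any point. So its zeros are isolated, and as $\mathbf Z_p$ is compact there are finitely many. For $|T|$ large the integers $b_i+Tc_i$ have pairwise differences $\ge4$ in absolute value, so Lemmas 4 and 5 give irreducibility and total reality. For all but finitely many $T\in\mathbf Z$ we have in addition $\Phi(b+Tc)\ne0$, and Lemma 1 gives Leopoldt. $\blacksquare$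

## Parallel lines and Strassmann's theorem: proof of Theorem C

**Proof of part 1.** The box is sliced into parallel lines, and we need a bound for the number of zeros of $\Phi$ that is uniform over the lines. Use coordinates $(T,s)\in\mathbf Z_p\times\mathbf Z_p^{n-1}$, $s=(s_2,\dots,s_n)$, given by
$$a=(T,\,2T+s_2,\,\dots,\,nT+s_n).$$
This is a unimodular change of coordinates, and for fixed $s$ it describes a line with direction $c=(1,2,\dots,n)$, whose entries are distinct.

Recall Strassmann's theorem: if $g(T)=\sum_kb_kT^k$ with $b_k\in E$, $b_k\to0$, not all zero, and $k_0$ is the largest index with $|b_{k_0}|=\max_k|b_k|$, then $g$ has at most $k_0$ zeros in $\mathbf Z_p$.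

**Lemma 10.** There is $B$ such that for every $s\in\mathbf Z_p^{n-1}$ at most $B$ values $T\in\mathbf Z_p$ satisfy $\Phi=0$.

*Proof.* By compactness of $\mathbf Z_p\times\mathbf Z_p^{n-1}$ it is enough to find, around each point, a product neighbourhood ($T$-ball times $s$-ball) in which, for each fixed $s$, the number of zeros $T$ is bounded: finitely many such neighbourhoods cover, and $B$ is the sum of their bounds. Translate the point to the origin and rescale all variables by a power of $p$, so that by Lemma 8
$$\Phi=\sum_{\kappa,k}q_{\kappa,k}s^\kappa T^k\quad\text{with } q_{\kappa,k}\to0,\ (T,s)\in\mathbf Z_p^n.$$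
Put $b_k(s)=\sum_\kappa q_{\kappa,k}s^\kappa$; for each $s$, $b_k(s)\to0$ as $k\to\infty$. By Proposition 9 on the line $s=0$, not all $b_k(0)$ vanish, so $\mu=\max_k|b_k(0)|>0$. Let $k_0$ be the largest index with $|b_{k_0}(0)|=\mu$. If $|s|\le|p|^R$ with $R$ large, then $|b_k(s)-b_k(0)|\le|p|^R\sup|q_{\kappa,k}|<\mu$ for all $k$. Hence $|b_k(s)|\le\mu$ for all $k$, $|b_{k_0}(s)|=\mu$, and $|b_k(s)|<\mu$ for $k>k_0$. By Strassmann there are at most $k_0$ zeros $T\in\mathbf Z_p$. $\square$

An integer point $a\in[-H,H]^n$ has $s_i=a_i-ia_1\in\mathbf Z$ with $|s_i|\le(n+1)H$, so these points lie on $O(H^{n-1})$ of the lines. By Lemma 10, $O_{n,p}(H^{n-1})$ of them have $\Phi(a)=0$. Those with two coordinates at distance $<4$ also number $O(H^{n-1})$. The rest have distinct $a_i$, $f_a$ irreducible (Lemma 4), $K$ totally real (Lemma 5), and $\Phi(a)\ne0$, so Leopoldt holds (Lemma 1). This is the first sentence of part 1.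

For $S_n$: the Galois group of $f_a$ over $\mathbf Q(a_1,\dots,a_n)$, with the $a_i$ indeterminates, contains a copy of the group of every separable specialization. Some separable specialization has group $S_n$: for $n\ge3$ by Lemma 7, for $n=2$ by irreducibility (Lemma 4). So the generic group is $S_n$. By the quantitative Hilbert irreducibility theorem (S. D. Cohen, Proc. London Math. Soc. 43 (1981); Serre, *Lectures on the Mordell–Weil Theorem*, §13.1), all but $O(H^{n-1/2}\log H)$ integral specializations in the box have group $S_n$. Adding the earlier exceptions gives the second sentence.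

**Proof of part 2.** (c)⇒(a) is trivial.

(a)⇒(b): by Lemma 4, $f_a$ is irreducible, and (iv) says $\mathbf Q_p[x]/(f_a)=K\otimes\mathbf Q_p\cong\mathbf Q_p^n$. So $f_a$ has $n$ distinct roots in $\mathbf Q_p$.

(b)⇒(c): first we spread (b) to a residue class. Let $\alpha_1,\dots,\alpha_n$ be the roots for $a$; they are simple and lie in $\mathbf Z_p$. For $a'$ close to $a$, $f_{a'}(\alpha_j)$ is close to $0$ and $f_{a'}'(\alpha_j)$ is close to $f_a'(\alpha_j)\ne0$, so Hensel's lemma gives a root of $f_{a'}$ in $\mathbf Z_p$ close to $\alpha_j$, and for different $j$ these are different. So $f_{a'}$ has $n$ distinct roots in $\mathbf Q_p$ for all $a'$ in some residue class mod $p^k$. Impose this class together with the classes of Lemma 7 mod $\ell_1,\ell_2$ (primes different from $p$ and $\ge\ell_0(n)$), and require all differences to be $\ge4$ in absolute value. The congruences leave $\gg H^n$ tuples in $[-H,H]^n$, and the spacing removes only $O(H^{n-1})$ of them. All the remaining ones are admissible: (i) by Lemma 4, (ii) by Lemma 5, (iii) by Lemma 7, (iv) because $K\otimes\mathbf Q_p\cong\mathbf Q_p^n$.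 By part 1, all but $O(H^{n-1})$ of the admissible tuples in the box satisfy Leopoldt at $p$. In particular, for $H$ large, some tuple among these $\gg H^n$ does, which is (c). The same counts give the final sentence of the theorem. $\blacksquare$
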